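\title{Divergent spectral expansions of overconvergent modular forms}

\begin{abstract}
The operator $U_p$ acts compactly on the Banach space of overconvergent modular forms of radius $r$, and it is injective when $r>1/(p+1)$. A conjecture predicts that for $1/(p+1)<r<p/(p+1)$ every form is the sum, in the supremum norm, of its components in the generalized eigenspaces of $U_p$. We show that this fails for $p=2$, level $\Gamma_0(9)$, weight $0$ and every $r\in(1/3,2/3)$. It also fails in weights $0$ and $2$ and levels $\Gamma_0(9m)$ and $\Gamma_1(9m)$ with $m$ odd, and there the forms whose expansion converges to them make up a meager set. The operator $U_2$ interchanges two subspaces; the conjecture would force its two restrictions to have comparable approximation numbers, and an explicit triangular factorization shows that they do not.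
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Overconvergent forms and the operator $U_p$}
Let $p$ be a prime, $k$ an integer and $\Gamma$ a congruence subgroup of level prime to $p$. We work over $\mathbf{C}_p$, with $v(p)=1$ and $|x|=p^{-v(x)}$. The Hasse invariant is the modular form of weight $p-1$ in characteristic $p$ whose $q$-expansion is $1$; it vanishes exactly at the supersingular points. Lift it locally to characteristic $0$ and evaluate the lift at a point $x$ of the rigid analytic modular curve of level $\Gamma$. The valuation of the result, when it is less than $1$, does not depend on the lift; we call it the \emph{Hasse valuation} of $x$. For $0\le r<p/(p+1)$ let $X^{\mathrm{rig}}[r]$ be the affinoid subdomain of points of Hasse valuation at most $r$. Thus $X^{\mathrm{rig}}[0]$ is the ordinary locus, and $X^{\mathrm{rig}}[r]$ reaches further into the supersingular discs as $r$ grows. Since $X^{\mathrm{rig}}[r]$ is to be an affinoid, $r$ is always rational.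

For $0<r<p/(p+1)$ let $M_k^\dagger(\Gamma,r)$ be the space of overconvergent modular forms of weight $k$ and level $\Gamma$ defined on $X^{\mathrm{rig}}[r]$, that is, of sections of $\omega^k$ over $X^{\mathrm{rig}}[r]$. It is a Banach space under the supremum norm $\|\cdot\|_r$, where the value of a section at a point is measured against an integral generator of $\omega^k$. An elliptic curve $E$ given by a point of $X^{\mathrm{rig}}[r]$ has a distinguished subgroup $C$ of order $p$, the canonical subgroup. The value of $U_pf$ at $E$ is $1/p$ times the sum of the values of $f$ at the curves $E/D$, where $D$ runs over the subgroups of order $p$ other than $C$. The value of $V_pf$ at $E$ depends only on the value of $f$ at $E/C$. The operator $U_p$ is compact on $M_k^\dagger(\Gamma,r)$, while $V_p$ maps $M_k^\dagger(\Gamma,r)$ to $M_k^\dagger(\Gamma,r/p)$, and $U_pV_p=1$. Put $W_p=1-V_pU_p$. On $q$-expansions,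
\[
U_p\sum a_nq^n=\sum a_{pn}q^n,\qquad V_p\sum a_nq^n=\sum a_nq^{pn},\qquad W_p\sum a_nq^n=\sum_{(n,p)=1}a_nq^n .
\]

\subsection*{Spectral expansions}
Let $U$ be a compact operator on a Banach space $M$, such as $U_p$ on $M_k^\dagger(\Gamma,r)$. For each nonzero eigenvalue $\lambda$, Riesz theory writes $M$ as the direct sum of the finite-dimensional generalized $\lambda$-eigenspace and a closed $U$-stable complement; let $\pi_\lambda$ be the projection onto the first summand. The \emph{spectral expansion} of $f\in M$ is the formal series $\sum_\lambda\pi_\lambda f$ over the distinct nonzero eigenvalues $\lambda$. It \emph{converges to $f$} if $f=\sum_\lambda\pi_\lambda f$ in the norm of $M$; as the norm is non-Archimedean, this means that $\|\pi_\lambda f\|\to0$ and that the sum is $f$. We say that $U$ has the \emph{expansion property} on $M$ if the spectral expansion of every $f\in M$ converges to $f$. For modular forms the norm in question is $\|\cdot\|_r$, and convergence in it is a much more restrictive condition than convergence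 in the $q$-expansion topology, which is given by the supremum norm on $X^{\mathrm{rig}}[0]$.

One obstruction is plain: if $Uf=0$, then every $\pi_\lambda f$ vanishes and the expansion of $f$ converges to $0$. For $U_p$ this obstruction is understood. If $r<1/(p+1)$, then $W_p$ maps $M_k^\dagger(\Gamma,r)$ to itself and is a projection onto $\ker U_p$, which is infinite dimensional, so the expansion property fails. If $r>1/(p+1)$, then $U_p$ has trivial kernel on $M_k^\dagger(\Gamma,r)$. For a compact self-adjoint operator on a Hilbert space the kernel is the only obstruction to expanding every vector into eigenvectors, and one may hope that $U_p$ behaves in the same way. This is the following conjecture, posed in \cite{CMF}.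

\medskip
\noindent\textbf{Conjecture.} \emph{Suppose that $r\in(1/(p+1),p/(p+1))$. Then every $f\in M_k^\dagger(\Gamma,r)$ has a convergent spectral expansion which converges to $f$.}
\medskip

We show that the conjecture is false.

\begin{theorem}\label{thm:main}
Let $p=2$, $\Gamma=\Gamma_0(9)$ and $k=0$. For every $r\in(1/3,2/3)$, the operator $U_2$ does not have the expansion property on $M_0^\dagger(\Gamma_0(9),r)$.
\end{theorem}

\begin{theorem}\label{thm:supp}
Let $p=2$, $k\in\{0,2\}$, $\Gamma=\Gamma_0(9m)$ or $\Gamma_1(9m)$ with $m$ odd, and $r\in(1/3,2/3)$. Then $U_2$ does not have the expansion property on $M_k^\dagger(\Gamma,r)$, and the set of $f\in M_k^\dagger(\Gamma,r)$ whose spectral expansion converges to $f$ is meager.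
\end{theorem}

\subsection*{Plan of the proof}
A second obstruction arises when eigenvectors for different eigenvalues become nearly parallel. Section~\ref{sec:fa} turns this into a criterion that does not require knowing any eigenvalue: if $U$ interchanges two complementary subspaces and has the expansion property, then its two restrictions $\Phi$ and $\Psi$ have the same approximation numbers up to a bounded factor. Section~\ref{sec:curve} identifies $M_0^\dagger(\Gamma_0(9),r)$ with the analytic functions on a disc with coordinate $F\in q+q^4\mathbf{Z}[[q^3]]$. Because $2\equiv-1\pmod3$, the operator $U_2$ interchanges the closed spans of the $F^m$ with $m\equiv1$ and with $m\equiv2\pmod 3$, and both restrictions are given by one matrix $K$ of factorials, up to diagonal factors. Section~\ref{sec:fact} factors $K$ explicitly as $LDR$ with $L,R$ unitriangular and $D$ diagonal. Section~\ref{sec:est} shows that the triangular factors cost only a bounded amount, so that the approximation numbers are controlled by the pivots, and that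 the pivots of $\Phi$ and $\Psi$ are separated by an unbounded gap near degree $4^N$. Sections~\ref{sec:proof1} and~\ref{sec:proof2} prove the two theorems.

\subsection*{Notation}
From now on $p=2$, $U=U_2$, $M_k(r)=M_k^\dagger(\Gamma_0(9),r)$, and $\log$ is the logarithm to base $2$. We write $s(n)$ for the sum of the binary digits of $n\ge0$, and use the standard facts
\begin{equation}\label{eq:digits}
v(n!)=n-s(n),\qquad s(n+1)=s(n)+1-v(n+1),\qquad s(n+n')\le s(n)+s(n'),
\end{equation}
together with $s(n)\le1+\log n$ for $n\ge1$. We put $1/n!=0$ for integers $n<0$. Then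
\begin{equation}\label{eq:fact}
\frac{n+1}{(n+1)!}=\frac1{n!}\qquad\text{for all }n\in\mathbf{Z}.
\end{equation}

\section{Compact operators that interchange two subspaces}\label{sec:fa}

\subsection*{Background}
Let $c_0$ be the space of sequences in $\mathbf{C}_2$ that tend to $0$, with the supremum norm. A matrix $(T_{nm})$ with bounded entries whose columns tend to $0$ defines a bounded operator on $c_0$, and its norm is $\sup|T_{nm}|$. In this section a Banach space is one that is isomorphic to $c_0$ as a topological vector space; all spaces to which we apply the results below will be seen to be of this kind. An operator is \emph{compact} if it is a norm limit of bounded operators of finite rank. We use two textbook facts.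

\emph{Riesz theory.} If $U$ is compact on $M$ and $\lambda\neq0$, then $M=V_\lambda\oplus V'_\lambda$ with closed $U$-stable summands, $V_\lambda$ is finite dimensional, $U-\lambda$ is nilpotent on $V_\lambda$ and invertible on $V'_\lambda$. Hence $V_\lambda=\ker(U-\lambda)^n$ and $V'_\lambda=(U-\lambda)^nM$ for large $n$. The projection $\pi_\lambda$ onto $V_\lambda$ commutes with $U$ and is zero unless $\lambda$ is an eigenvalue. If $\lambda'\ne\lambda$, then $V_{\lambda'}=(U-\lambda)^nV_{\lambda'}\subset V'_\lambda$, so $\pi_\lambda\pi_{\lambda'}=0$.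

\emph{Banach--Steinhaus.} If $(T_\lambda)$ is a family of bounded operators on $M$ with $\sup_\lambda\|T_\lambda\|=\infty$, then $\{f:\sup_\lambda\|T_\lambda f\|<\infty\}$ is meager, and in particular it is not all of $M$. Indeed, it is the union of the closed additive subgroups $\{f:\sup_\lambda\|T_\lambda f\|\le n\}$, and if one of them had an interior point it would contain a ball around $0$, which would bound the $\|T_\lambda\|$.

The expansion property does not change if the norm is replaced by an equivalent one, and it passes to complemented invariant subspaces.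

\begin{lemma}\label{lem:restrict}
Let $U$ be compact on $M$, and let $H\subset M$ be a closed $U$-stable subspace that is the image of a bounded projection $e$ of $M$. Then $U|_H$ is compact and its Riesz projections are the $\pi_\lambda|_H$. Hence the expansion property on $M$ implies the expansion property on $H$.
\end{lemma}

\begin{proof}
If $U$ is the limit of finite rank operators $T_i$, then $U|_H=eU|_H$ is the limit of the finite rank operators $eT_i|_H:H\to H$. Riesz theory on $H$ gives $H=\ker(U-\lambda)^n|_H\oplus(U-\lambda)^nH$ for large $n$. The first summand lies in $V_\lambda$ and the second in $(U-\lambda)^nM=V'_\lambda$, so $\pi_\lambda$ is the identity on the first and zero on the second.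
\end{proof}

\subsection*{A model case}
The following injective operators show the obstruction in its simplest form.

\begin{example}\label{ex:model}
Let $H=H_1\oplus H_2$ have orthonormal basis $e_0,e_1,\dots$ of $H_1$ and $f_0,f_1,\dots$ of $H_2$. Let $Ue_j=x_jf_j$ and $Uf_j=y_je_j$, where $x_j,y_j$ are nonzero, tend to $0$, and the products $x_jy_j$ are distinct. Choose $\lambda_j$ with $\lambda_j^2=x_jy_j$ and put $c_j=\lambda_j/y_j$, so that $c_j^2=x_j/y_j$. Then $e_j\pm c_jf_j$ is an eigenvector with eigenvalue $\pm\lambda_j$. On the $i$th plane with $i\neq j$ the operator $U\mp\lambda_j$ has the inverse $(U\pm\lambda_j)/(\lambda_i^2-\lambda_j^2)$, bounded uniformly in $i$, so $\pi_{\pm\lambda_j}$ kills these planes, and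
\[
\pi_{\pm\lambda_j}e_j=\tfrac12(e_j\pm c_jf_j),\qquad \pi_{\pm\lambda_j}f_j=\pm\tfrac1{2c_j}(e_j\pm c_jf_j).
\]
Thus $\|\pi_{\pm\lambda_j}\|=2\max(|c_j|,|c_j|^{-1})$. If these norms are unbounded, some $f$ has $\pi_\lambda f\not\to0$ by Banach--Steinhaus. If they are bounded, then $\pi_{\pm\lambda_j}f\to0$, because the component of $f$ in the $j$th plane tends to $0$, and the expansion converges to $f$. So the expansion property holds if and only if $|x_j/y_j|$ is bounded above and below. When $|x_j/y_j|$ is far from $1$, the two eigenvectors in the $j$th plane are nearly parallel.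
\end{example}

For $U_2$ we shall not be able to diagonalize both restrictions in the same pair of bases, so there is no preferred way to match an index of one restriction with an index of the other. We need an invariant of each restriction separately. For a bounded operator $T$ and $J\ge1$ the $J$th \emph{approximation number} is
\[
\sigma_J(T)=\inf\{\|T-T'\|:\ T'\text{ bounded},\ \operatorname{rank}T'<J\}.
\]
If $\operatorname{rank}T'<J$, then $\operatorname{rank}PT'Q<J$; therefore $\sigma_J(PTQ)\le\|P\|\,\sigma_J(T)\,\|Q\|$. For a diagonal matrix with entries $x_j\to0$, the number $\sigma_J$ is the $J$th largest of the $|x_j|$: removing the $J-1$ largest entries gives the upper bound, and an operator of rank less than $J$ kills a nonzero vector in the span of the basis vectors of the $J$ largest entries, which gives the lower bound. So approximation numbers see the sizes $|x_j|$ only after sorting.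

In Example~\ref{ex:model} the operator $S=\sum_j(\pi_{\lambda_j}-\pi_{-\lambda_j})$ sends $e_j$ to $c_jf_j$ and $f_j$ to $c_j^{-1}e_j$. It is an involution that commutes with $U$ and swaps $H_1$ and $H_2$, and it is bounded exactly when the expansion property holds. The same construction works in general.

\begin{lemma}\label{lem:swap}
Let $H=H_1\oplus H_2$ with closed summands, and let $U$ be a compact operator on $H$ that restricts to $\Phi:H_1\to H_2$ and $\Psi:H_2\to H_1$. If $U$ has the expansion property on $H$, there is a constant $c\ge1$ with $\sigma_J(\Psi)\le c\,\sigma_J(\Phi)$ and $\sigma_J(\Phi)\le c\,\sigma_J(\Psi)$ for all $J\ge1$.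
\end{lemma}

\begin{proof}
For each $f$ we have $\pi_\lambda f\to0$, so $\sup_\lambda\|\pi_\lambda\|<\infty$ by Banach--Steinhaus. Let $\iota$ be the operator that is $1$ on $H_1$ and $-1$ on $H_2$. Then $\iota U=-U\iota$, so $(U+\lambda)^n\iota=\pm\iota(U-\lambda)^n$. Hence $\iota$ carries $V_\lambda$ to $V_{-\lambda}$ and $V'_\lambda$ to $V'_{-\lambda}$, that is, $\iota\pi_\lambda=\pi_{-\lambda}\iota$.

Choose $\epsilon:\mathbf{C}_2^*\to\{\pm1\}$ with $\epsilon(-\lambda)=-\epsilon(\lambda)$ and put $Sf=\sum_\lambda\epsilon(\lambda)\pi_\lambda f$. The sum converges, $\|S\|\le\sup_\lambda\|\pi_\lambda\|$, and $SU=US$. From $\pi_\lambda\pi_{\lambda'}=0$ for $\lambda\neq\lambda'$ we get $\pi_\lambda Sf=\epsilon(\lambda)\pi_\lambda f$, and so $S^2f=\sum_\lambda\pi_\lambda f=f$. Finally $\iota Sf=\sum_\lambda\epsilon(\lambda)\pi_{-\lambda}\iota f=-S\iota f$, so $S$ restricts to $S_1:H_1\to H_2$ and $S_2:H_2\to H_1$, with $S_1S_2=1$. The relation $SU=US$ on $H_1$ reads $S_2\Phi=\Psi S_1$. Multiplying on the left by $S_1$ gives $\Phi=S_1\Psi S_1$,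 and multiplying on the right by $S_2$ gives $\Psi=S_2\Phi S_2$. Take $c=\max(1,\|S_1\|,\|S_2\|)^2$.
\end{proof}

\section{The operator $U_2$ on $X_0(9)$}\label{sec:curve}

We need three things: an equation for $X^{\mathrm{rig}}[r]$, an orthogonal basis of $M_0(r)$, and the matrix of $U$ in that basis. All three come from eta quotients, for which we recall the standard criterion and Ligozat's formula. Let $g=\prod_{\delta\mid n}\eta(\delta z)^{r_\delta}$ with $k=\frac12\sum r_\delta\in\mathbf{Z}$ and $\sum\delta r_\delta\equiv\sum(n/\delta)r_\delta\equiv0\pmod{24}$. Then $g$ has no zeros or poles in the upper half plane, it transforms under $\Gamma_0(n)$ with weight $k$ and the quadratic character attached to $(-1)^k\prod\delta^{r_\delta}$, and its order at a cusp of denominator $d\mid n$ is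
\begin{equation}\label{eq:ligozat}
\frac{n}{24}\cdot\frac{S(d)}{d\,\gcd(d,n/d)},\qquad S(d)=\sum_{\delta\mid n}\frac{\gcd(d,\delta)^2r_\delta}{\delta}.
\end{equation}

\subsection*{The affinoid $X^{\mathrm{rig}}[r]$ is a disc}
For $p=2$ the Hasse invariant has weight $1$, and $\Gamma_0(9)$ contains $-1$, so we pass to a fine moduli problem with the same curve. Let $\Gamma'=\Gamma_0(9)\cap\Gamma_1(3)$, the group of matrices with $a\equiv d\equiv1\pmod3$ and $9\mid c$. Then $\Gamma_0(9)=\pm\Gamma'$. The map $z\mapsto3z$ replaces the entries $(a,b,c,d)$ by $(a,3b,c/3,d)$, so it conjugates $\Gamma'$ to $\Gamma(3)$ and induces $X_0(9)\cong X(3)$. In moduli terms it sends a curve $E$ with a cyclic subgroup $Z$ of order $9$ to $E'=E/Z[3]$ with a basis of $E'[3]$, given up to sign, adapted to the two distinct subgroups $E[3]/Z[3]$ and $Z/Z[3]$. The isogeny $E\to E'$ has degree $3$, a $2$-adic unit. In the case of good reduction it extends to an \'etale isogeny over the ring of integers, which induces an isomorphism on $\omega$ and preserves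 the Hasse invariant. For multiplicative reduction, and at the cusps, both Hasse valuations are $0$. So Hasse valuations, and the norms on $M_k(r)$ for even $k$, may be computed on $X(3)$.

Let $\mathcal{X}$ be the fine moduli scheme over $W=\mathbf{Z}_2[\zeta_3]$ of generalized elliptic curves with full level $3$ structure of fixed Weil pairing. By Deligne--Rapoport it is smooth and proper with geometrically connected fibers, and $\omega$ has degree $[\mathrm{SL}_2(\mathbf{Z}):\Gamma(3)]/24=1$ on the fibers. The parameter at $\infty$ is $q_3=e^{2\pi iz/3}$, which becomes $q$ after $z\mapsto3z$. A line bundle of degree $1$ with two sections without common zero identifies the curve with $\mathbf{P}^1$, so we look for two such sections of $\omega$, one of them a lift of the Hasse invariant. Let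
\[
A=\sum_{m,n\in\mathbf{Z}}q^{3(m^2+mn+n^2)}=1+6q^3+\cdots,\qquad B=\frac{\eta(9z)^3}{\eta(3z)}=q+q^4+\cdots .
\]
Here $A(z/3)$ is the hexagonal theta series in $M_1(\Gamma_0(3),\chi_{-3})$. Its nonconstant coefficients count elements of $\mathbf{Z}[\zeta_3]$ of given norm, on which the six units act freely; so they are divisible by $6$. For $B$ we have $\sum\delta r_\delta=27-3=24$, $\sum(9/\delta)r_\delta=3-3=0$ and $\prod\delta^{r_\delta}=3^5$, while $S(1)=\frac13-\frac13=0$, $S(3)=3-3=0$ and $S(9)=27-3=24$. Thus $B\in M_1(\Gamma_0(9),\chi_{-3})$, with order $1$ at $\infty$ and order $0$ at the other cusps. Moreover $A\in\mathbf{Z}[[q^3]]$ and $B\in q\mathbf{Z}[[q^3]]$. So $A(z/3)$ and $B(z/3)$ are forms of weight $1$ on $\Gamma(3)$ with expansions in $\mathbf{Z}[[q_3]]$, and by the $q$-expansion principle they are sections of $\omega$ on $\mathcal{X}$. We still call them $A$ and $B$.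

\begin{lemma}\label{lem:disc}
The function $u=B/A=q-5q^4+\cdots\in q\mathbf{Z}[[q^3]]$ defines an isomorphism $\mathcal{X}\cong\mathbf{P}^1_W$, and $X^{\mathrm{rig}}[r]=\{|u|\le2^r\}$ for $0\le r<1$.
\end{lemma}

\begin{proof}
Since $A\equiv1\pmod 2$, the $q$-expansion principle shows that $A$ reduces to the Hasse invariant. On each fiber, $A$ and $B$ are nonzero sections of a line bundle of degree $1$, so each has a single zero; that of $B$ is at $\infty$, where $A=1$. Hence $(B:A)$ is a morphism $\mathcal{X}\to\mathbf{P}^1_W$ of degree $1$ on both fibers. It is an isomorphism on the fibers, which are smooth and geometrically connected, and hence it is finite flat of degree $1$, an isomorphism. Let $A_x,B_x$ be the values at a point $x$ with respect to a local generator of $\omega$. Then $\min(v(A_x),v(B_x))=0$, so $v(u(x))\ge0$ if $v(A_x)=0$ and $v(u(x))=-v(A_x)$ otherwise. Therefore $v(A_x)\le r$ if and only if $|u(x)|\le2^r$.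
\end{proof}

In particular a function on $X^{\mathrm{rig}}[r]$ is a power series in $u=q+\cdots$, and is determined by its $q$-expansion.

\subsection*{A better coordinate}
To compute $Uu^m$ one needs the values of $u$ at the two quotients $E/D$ with $D$ not canonical, and on $X_0(9)$ these are tied to the third quotient $E/C$ by an equation of degree $3$. On $X_0(18)$, where a subgroup of order $2$ is part of the data, that equation splits. So we look for a coordinate on $X_0(18)$. Let
\[
F=\frac{B(2z)}{B(z)}=\frac{\eta(18z)^3\eta(3z)}{\eta(6z)\eta(9z)^3}=q-q^4+\cdots\in q\mathbf{Z}[[q^3]].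
\]

\begin{lemma}\label{lem:uF}
We have $u(z)=\dfrac{F}{1+4F^3}$ and $u(2z)=\dfrac{F^2}{1-2F^3}$.
\end{lemma}

\begin{proof}
The eta quotient $F$ has weight $0$, $\sum\delta r_\delta=54+3-6-27=24$, $\sum(18/\delta)r_\delta=3+6-3-6=0$ and $\prod\delta^{r_\delta}=4$, so it is a function on $X_0(18)$. In \eqref{eq:ligozat},
\[
S(d)=\frac{\gcd(d,18)^2}{6}+\frac{\gcd(d,3)^2}{3}-\frac{\gcd(d,6)^2}{6}-\frac{\gcd(d,9)^2}{3}.
\]
For $d=1,2,3,6$ the first term cancels the third and the second cancels the fourth, while $S(9)=\frac{27}2+3-\frac32-27=-12$ and $S(18)=54+3-6-27=24$. So $F$ has a simple zero at $\infty$, a simple pole at the cusp $1/9$, which is the only cusp of denominator $9$, and no other zeros or poles. Thus $F$ has degree $1$, and every function on $X_0(18)$ is a rational function of $F$.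

On $X_0(18)$ the function $u$ has degree $[\Gamma_0(9):\Gamma_0(18)]=3$, and its zeros are the cusps above $\infty\in X_0(9)$, namely $\infty$ (width $1$, a simple zero) and $1/9$ (width $2$, a double zero). So $u=F/\Pi(F)$ with $\Pi$ a polynomial of degree $3$ and $\Pi(0)=1$. Since $\Pi(F)=F/u\in\mathbf{Z}[[q^3]]$ and $F^i\in q^i\mathbf{Z}[[q^3]]$, the terms of degree $1$ and $2$ in $\Pi$ vanish. From $F/u=(1-q^3+\cdots)/(1-5q^3+\cdots)=1+4q^3+\cdots$ we get $\Pi(F)=1+4F^3$.

For the second identity let
\[
w=\begin{pmatrix}10&1\\18&2\end{pmatrix}=\begin{pmatrix}5&1\\9&2\end{pmatrix}\begin{pmatrix}2&0\\0&1\end{pmatrix}.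
\]
This is an Atkin--Lehner involution of $X_0(18)$; it sends $\infty$ to $5/9$ and so interchanges the cusps $\infty$ and $1/9$. Comparing divisors, $F\circ w=\kappa/F$ for a constant $\kappa$. The left factor of $w$ lies in $\Gamma_0(9)$, so $u\circ w=u(2z)$, and the first identity gives $u(2z)=\kappa F^2/(F^3+4\kappa^3)$. The coefficient of $q^2$ gives $4\kappa^2=1$, so $u(2z)=F^2/(1+F^3/\kappa)$. The coefficient of $q^5$ is $0$ on the left and $-2-1/\kappa$ on the right, so $\kappa=-\frac12$.
\end{proof}

The first identity can be inverted on $X^{\mathrm{rig}}[r]$ when $r<2/3$, and this makes $F$ a coordinate there.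

\begin{proposition}\label{prop:basis}
Let $0<r<2/3$. There is a function on $X^{\mathrm{rig}}[r]$ with $q$-expansion $F(q)$, again denoted by $F$, and
\[
M_0(r)=\Big\{\sum_{m\ge0}f_mF^m:\ |f_m|2^{rm}\to0\Big\},\qquad\Big\|\sum f_mF^m\Big\|_r=\max_m|f_m|2^{rm}.
\]
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:disc}, $M_0(r)$ is the Tate algebra of the disc $|u|\le2^r$, and the supremum norm is the Gauss norm $\max|f_m|2^{rm}$ of $\sum f_mu^m$. On the disc $|4u^3|\le2^{3r-2}<1$, so $(1+4u^3)^{-1}=1+g$ with $\|g\|_r\le2^{3r-2}$. The substitution $\tau:u\mapsto u(1+g)$ satisfies $\|\tau(u^m)-u^m\|_r\le2^{3r-2}\|u^m\|_r$ for all $m$. Hence $\|\tau-1\|<1$, and $\tau$ is an isometric automorphism of the Tate algebra. Put $T=\tau^{-1}(u)$. The statement holds with $T$ in place of $F$, and applying $\tau^{-1}$ to $\tau(u)=u/(1+4u^3)$ gives $T=u(1+4T^3)$. This equation determines the coefficients of a solution in $q\mathbf{C}_2[[q]]$ recursively, and $F(q)$ is a solution by Lemma~\ref{lem:uF}. So $T$ has $q$-expansion $F(q)$.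
\end{proof}

\subsection*{The matrix of $U$}
Let $t=q^{1/2}$ and $F_\pm=F(\pm t)\in\mathbf{Z}[[t]]$, and write $F=F(q)$. Then $UF^m=\frac12(F_+^m+F_-^m)$ on $q$-expansions. Lemma~\ref{lem:uF} gives two expressions for $u(q)=u((\pm t)^2)$: for $Z=F_\pm$ we have $Z^2/(1-2Z^3)=F/(1+4F^3)$, that is,
\[
0=2FZ^3+(1+4F^3)Z^2-F=(2FZ+1)(Z^2+2F^2Z-F).
\]
The factor $2FZ+1$ is a unit in $\mathbf{Z}[[t]]$ and $F_+\ne F_-$, so $F_+$ and $F_-$ are the two roots of $Z^2+2F^2Z-F$; thus $F_++F_-=-2F^2$ and $F_+F_-=-F$. For instance $UF=-F^2$ and $UF^2=F+2F^4$. In general, Waring's formula states that two quantities with sum $e_1$ and product $e_2$ have $m$th power sum $\sum_i(-1)^i\,m\frac{(m-i-1)!}{i!\,(m-2i)!}\,e_1^{m-2i}e_2^i$, where $0\le i\le m/2$, $m\ge1$, and the coefficients are integers. This gives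
\begin{equation}\label{eq:waring}
UF^m=(-1)^m\sum_{0\le i\le m/2}m\,\frac{(m-i-1)!}{i!\,(m-2i)!}\,2^{m-2i-1}F^{2m-3i},
\end{equation}
first on $q$-expansions and hence in $M_0(r)$. The compactness of $U$ is visible here: the $i$th term has norm at most $2^{1-(1-r)m+(2-3r)i}\|F^m\|_r\le2^{1-rm/2}\|F^m\|_r$.

For $i=0,1,2$ let $M^i$ be the closed span of the $F^m$ with $m\equiv i\pmod3$. By \eqref{eq:waring}, $U$ maps $M^1$ to $M^2$ and $M^2$ to $M^1$. Let $H=M^1\oplus M^2$, the image of a coordinate projection, and $\Phi=U|_{M^1}$, $\Psi=U|_{M^2}$. The involution $\iota$ in the proof of Lemma~\ref{lem:swap} is here the twist $a_n\mapsto\chi_{-3}(n)a_n$ of $q$-expansions, which anticommutes with $U_2$ because $\chi_{-3}(2)=-1$. Define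
\[
K_{ba}=\frac{(a+b)!}{(2a-b)!\,(2b-a+1)!}\qquad(a,b\ge0).
\]
In \eqref{eq:waring} take $m=3a+1$, $i=2a-b$; then $m-i-1=a+b$, $m-2i=2b-a+1$ and $2m-3i=3b+2$. Or take $m=3b+2$, $i=2b-a+1$; then $m-i-1=a+b$, $m-2i=2a-b$ and $2m-3i=3a+1$. So the same matrix $K$ governs both restrictions:
\begin{equation}\label{eq:PhiPsi}
\begin{aligned}
\Phi F^{3a+1}&=\sum_b(-1)^{a+1}(3a+1)2^{2b-a}K_{ba}\,F^{3b+2},\\
\Psi F^{3b+2}&=\sum_a(-1)^b(3b+2)2^{2a-b-1}K_{ba}\,F^{3a+1},
\end{aligned}
\end{equation}
and the numbers $(3a+1)K_{ba}$ and $(3b+2)K_{ba}$ are integers. Each row and each column of $K$ has finitely many nonzero entries.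

We pass to an orthonormal basis. Choose $\rho\in\mathbf{C}_2$ with $v(\rho)=r$, and let $e_m=\rho^mF^m$. A matrix entry $T_{nm}$ in the basis $(F^m)$ becomes $T_{nm}\rho^{m-n}$ in the basis $(e_m)$. For $x,y\in\mathbf{C}_2$ of positive valuation define matrices, which are bounded operators on $c_0$ together with their transposes, by
\[
G^{(1)}(x,y)_{ba}=x^b\,K_{ba}(3a+1)\,y^a,\qquad G^{(2)}(x,y)_{ba}=x^b\,(3b+2)K_{ba}\,y^a .
\]
For $r\in(1/3,2/3)$ put
\begin{equation}\label{eq:xy}
x=4\rho^{-3},\quad y=-\rho^3/2,\qquad\text{so that}\quad v(x)=2-3r>0,\quad v(y)=3r-1>0,\quad xy=-2 .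
\end{equation}
Collecting the powers of $2$, $\rho$ and $-1$ in \eqref{eq:PhiPsi}, we find that in the bases $(e_{3a+1})$ of $M^1$ and $(e_{3b+2})$ of $M^2$,
\begin{equation}\label{eq:G}
\Phi=-\rho^{-1}\,G^{(1)}(x,y),\qquad\Psi=\tfrac{\rho}{2}\,G^{(2)}(y,x)^T .
\end{equation}
The interval $(1/3,2/3)$ of the conjecture is exactly the range in which both $x$ and $y$ have positive valuation.

\section{A triangular factorization of $K$}\label{sec:fact}

To bound approximation numbers we want to write $K=LDR$ with $L$ lower unitriangular, $D$ diagonal and $R$ upper unitriangular, and to know the $2$-adic size of everything. In the upper left corner,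
\[
K=\begin{pmatrix}1&\frac12&0&0&\cdots\\[2pt]0&1&1&\frac15&\cdots\\[2pt]0&\frac14&2&\frac52&\cdots\\ \vdots&&&&\end{pmatrix},
\]
Gaussian elimination gives $D_0=D_1=1$, $L_{21}=\frac14$, $R_{01}=\frac12$, $R_{12}=1$, $R_{13}=\frac15$, then $D_2=2-\frac14=\frac74$ and $R_{23}=(\frac52-\frac1{20})/\frac74=\frac75$. In general all entries are products of linear factors.

\begin{proposition}\label{prop:LDR}
We have $K=LDR$, where $L$ is lower unitriangular, $R$ is upper unitriangular, $D=\operatorname{diag}(D_j)$, and the following hold.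
\begin{enumerate}
\item[(i)] For $b\ge j$ and $a\ge j$,
\begin{equation}\label{eq:LR}
\begin{aligned}
L_{b+1,j}&=\frac{(b+1)(2j-b)(2j+b+2)}{2(2b+3)(b+1-j)(j+b+2)}\,L_{bj},\\
R_{j,a+1}&=\frac{(a+2)(2j+1-a)(2j+1+a)}{2(2a+1)(a+1-j)(j+a+2)}\,R_{ja}.
\end{aligned}
\end{equation}
In particular $L_{bj}=0$ for $b>2j$ and $R_{ja}=0$ for $a>2j+1$.
\item[(ii)] $D_j\ne0$ and $v(D_j)=1+2s(j)-s(3j)-s(3j+1)$.
\item[(iii)] For $1\le b\le j$ and $1\le a\le j$,
\begin{equation}\label{eq:LRinv}
\begin{aligned}
(L^{-1})_{j,b-1}&=-\frac{(b-1)(3b-1)(2j-b)(2j+b+2)}{2(2b+1)(3b+2)(j-b+1)(j+b)}\,(L^{-1})_{jb},\\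
(R^{-1})_{a-1,j}&=-\frac{a(3a-2)(2j+1-a)(2j+1+a)}{2(2a-1)(3a+1)(j-a+1)(j+a)}\,(R^{-1})_{aj}.
\end{aligned}
\end{equation}
\end{enumerate}
\end{proposition}

The shape of \eqref{eq:LR} suggests the proof. We have $(2j-b)(2j+b+2)=(2j+1)^2-(b+1)^2$ and $4(b+1-j)(j+b+2)=(2b+3)^2-(2j+1)^2$, so $j$ enters only through $(2j+1)^2$, and $L$ is a matrix of Lagrange interpolation type up to diagonal scaling. The same holds for $R^T$. We first study such matrices in general.

\subsection*{Interpolation matrices}
Let $\beta_0,\beta_1,\dots$ be distinct elements of a field and $\alpha_1,\alpha_2,\dots$ elements with $\beta_j\ne\alpha_i$ for $1\le i\le j$. Define a lower triangular matrix $\Lambda=\Lambda(\alpha)$ by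
\[
\Lambda_{bj}=\frac{\prod_{i=1}^b(\beta_j-\alpha_i)}{\prod_{0\le i\le b,\ i\ne j}(\beta_j-\beta_i)}\qquad(j\le b).
\]
Its diagonal entries are nonzero, and for all $b,j\ge0$
\begin{equation}\label{eq:rec}
(\beta_j-\beta_{b+1})\Lambda_{b+1,j}=(\beta_j-\alpha_{b+1})\Lambda_{bj},
\end{equation}
both sides being $0$ if $j>b$. Let $\Lambda'=\Lambda(\alpha')$ for a second such sequence $\alpha'$. We want to recognize the matrices $\Lambda\Delta\Lambda'^T$ with $\Delta$ diagonal without knowing $\Delta$. For this we need a linear relation satisfied by each rank one matrix $(\Lambda_{bj}\Lambda'_{aj})_{b,a}$ with coefficients independent of $j$. Subtracting the recurrences \eqref{eq:rec} for $\Lambda$ and $\Lambda'$ in the right way eliminates $\beta_j$.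

\begin{lemma}\label{lem:four}
For every diagonal matrix $\Delta$ the matrix $Z=\Lambda\Delta\Lambda'^T$ satisfies, for all $a,b\ge0$,
\begin{equation}\label{eq:four}
\begin{aligned}
(\beta_{a+1}-\beta_{b+1})Z_{b+1,a+1}&+(\beta_{b+1}-\alpha'_{a+1})Z_{b+1,a}\\
&+(\alpha_{b+1}-\beta_{a+1})Z_{b,a+1}+(\alpha'_{a+1}-\alpha_{b+1})Z_{ba}=0.
\end{aligned}
\end{equation}
Conversely, if $Z$ satisfies \eqref{eq:four}, $Z_{b0}=\Lambda_{b0}$ for all $b$ and $Z_{0a}=\Lambda'_{a0}$ for all $a$, then $Z=\Lambda\Delta\Lambda'^T$ for a diagonal matrix $\Delta$.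
\end{lemma}

\begin{proof}
By linearity it suffices to treat $Z_{ba}=\Lambda_{bj}\Lambda'_{aj}$ for fixed $j$. Put $f_0=\Lambda_{bj}$, $f_1=\Lambda_{b+1,j}$, $g_0=\Lambda'_{aj}$, $g_1=\Lambda'_{a+1,j}$. Comparing the coefficients of the four products $f_\mu g_\nu$, the left side of \eqref{eq:four} equals
\[
\big[(\beta_j-\beta_{b+1})f_1-(\beta_j-\alpha_{b+1})f_0\big](g_1-g_0)-\big[(\beta_j-\beta_{a+1})g_1-(\beta_j-\alpha'_{a+1})g_0\big](f_1-f_0),
\]
and both brackets vanish by \eqref{eq:rec}. For the converse, choose $\Delta_0,\Delta_1,\dots$ recursively so that $\sum_{j\le b}\Lambda_{bj}\Delta_j\Lambda'_{bj}=Z_{bb}$; this is possible as $\Lambda_{bb}\Lambda'_{bb}\ne0$, and $\Delta_0=Z_{00}=1$. The difference $Z-\Lambda\Delta\Lambda'^T$ satisfies \eqref{eq:four} and vanishes on row $0$, on column $0$ and on the diagonal. For $a\ne b$ the coefficient $\beta_{a+1}-\beta_{b+1}$ is nonzero, so the difference vanishes by induction on $a+b$.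
\end{proof}

\begin{lemma}\label{lem:inv}
We have $(\Lambda^{-1})_{cc}=1/\Lambda_{cc}$ and, for $j>c$,
\begin{equation}\label{eq:inv}
(\Lambda^{-1})_{jc}=(\beta_c-\alpha_{c+1})\,\frac{\prod_{0\le i<c}(\beta_j-\beta_i)}{\prod_{i=1}^{c+1}(\beta_j-\alpha_i)} .
\end{equation}
If $\beta_c\ne\alpha_{c+1}$, formula \eqref{eq:inv} also holds for $j=c$.
\end{lemma}

\begin{proof}
Let $\Xi$ be the lower triangular matrix with these entries; the denominators are nonzero since $c+1\le j$. The diagonal entries of $\Lambda\Xi$ are $1$. For $b>c$, cancelling common factors in each term, including the term $j=c$, gives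
\[
\sum_{j=c}^b\Lambda_{bj}\Xi_{jc}=(\beta_c-\alpha_{c+1})\sum_{j=c}^b\frac{g(\beta_j)}{\prod_{c\le i\le b,\ i\ne j}(\beta_j-\beta_i)},\qquad g(Y)=\prod_{i=c+2}^b(Y-\alpha_i).
\]
The last sum is the coefficient of $Y^{b-c}$ in the Lagrange interpolation formula for $g$ at the $b-c+1$ nodes $\beta_c,\dots,\beta_b$. It is $0$ because $\deg g=b-c-1$. The final claim follows by cancelling $\beta_c-\alpha_{c+1}$.
\end{proof}

\subsection*{Application to $K$}
Take $\beta_j=(2j+1)^2$, $\alpha_i=i^2$, $\alpha'_i=(i-1)^2$. The hypotheses hold because $i\le j<2j+1$. Define scaling factors by $\gamma_0=\gamma_0'=1$,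
\[
\gamma_{b+1}=-\frac{2(b+1)}{2b+3}\gamma_b,\qquad\gamma'_{a+1}=-\frac{2(a+2)}{2a+1}\gamma'_a .
\]

\begin{lemma}\label{lem:Kfour}
The matrix $Z_{ba}=K_{ba}/(\gamma_b\gamma'_a)$ satisfies \eqref{eq:four}.
\end{lemma}

\begin{proof}
Let $n=a+b$, $P=2a-b$, $Q=2b-a+1$. Factoring differences of squares, the four coefficients in \eqref{eq:four} are
\[
4(a-b)(n+3),\quad(Q+2)(a+2b+3),\quad-(P+2)(2a+b+4),\quad(a-b-1)(n+1),
\]
and the entries $K_{b+1,a+1}$, $K_{b+1,a}$, $K_{b,a+1}$, $K_{ba}$ are
\[
\frac{(n+2)!}{(P+1)!\,(Q+1)!},\quad\frac{(n+1)!}{(P-1)!\,(Q+2)!},\quad\frac{(n+1)!}{(P+2)!\,(Q-1)!},\quad\frac{n!}{P!\,Q!}.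
\]
Multiply \eqref{eq:four} by $\gamma_{b+1}\gamma'_{a+1}(2a+1)(2b+3)$. By \eqref{eq:fact}, which holds for negative arguments too, each term is $\frac{(n+1)!}{(P+1)!\,(Q+1)!}$ times a polynomial; for example $\frac{Q+2}{(P-1)!\,(Q+2)!}=\frac{P(P+1)}{(P+1)!\,(Q+1)!}$. The four polynomials are
\[
\begin{aligned}
\mathcal{T}_1&=4(a-b)(n+2)(n+3)(2a+1)(2b+3),\\
\mathcal{T}_2&=-2(a+2)(2b+3)(a+2b+3)P(P+1),\\
\mathcal{T}_3&=2(b+1)(2a+1)(2a+b+4)Q(Q+1),\\
\mathcal{T}_4&=4(a+2)(b+1)(a-b-1)(P+1)(Q+1),
\end{aligned}
\]
and we must show that $\mathcal{T}=\sum\mathcal{T}_i$ vanishes. As a polynomial in $a$ it has degree at most $4$, and the coefficient of $a^4$ is $8(2b+3)-8(2b+3)+8(b+1)-8(b+1)=0$. We evaluate at four values of $a$, at each of which two terms vanish.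
\begin{itemize}
\item $a=\frac{b-1}2$. Here $P+1=0$, so $\mathcal{T}_2=\mathcal{T}_4=0$. We have $a-b=-\frac{b+1}2$, $n+2=Q=\frac{3(b+1)}2$, $n+3=Q+1=\frac{3b+5}2$, $2a+1=b$, $2a+b+4=2b+3$, so $\mathcal{T}_3=-\mathcal{T}_1=\frac32b(b+1)^2(2b+3)(3b+5)$.
\item $a=2b+2$. Here $Q+1=0$, so $\mathcal{T}_3=\mathcal{T}_4=0$. We have $a-b=b+2$, $n+2=P=3b+4$, $2a+1=a+2b+3=4b+5$, $a+2=2(b+2)$, so $\mathcal{T}_1=-\mathcal{T}_2=4(b+2)(2b+3)(4b+5)(3b+4)(3b+5)$.
\item $a=-2$. Here $\mathcal{T}_2=\mathcal{T}_4=0$. We have $n+2=2a+b+4=b$, $2a+1=-3$, $Q=2b+3$, so $\mathcal{T}_1=-\mathcal{T}_3=12b(b+1)(b+2)(2b+3)$.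
\item $a=-\frac12$. Here $\mathcal{T}_1=\mathcal{T}_3=0$. We have $P+1=-b$, $a+2b+3=Q+1=2b+\frac52$, $a-b-1=-\frac{2b+3}2$, so $\mathcal{T}_4=-\mathcal{T}_2=3b(b+1)(2b+3)(2b+\frac52)$.
\end{itemize}
For $b\ge1$ these are four distinct zeros of a polynomial in $a$ of degree at most $3$. So $\mathcal{T}(a,b)=0$ for all $a$ and all $b\ge1$, hence identically.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:LDR}]
We check the boundary conditions of Lemma~\ref{lem:four} for $Z_{ba}=K_{ba}/(\gamma_b\gamma'_a)$. We have $Z_{00}=1$. For $b\ge1$, both $K_{b0}$ and $\Lambda_{b0}$ vanish, the latter because of the factor $\beta_0-\alpha_1=0$. For $a\ge2$, both $K_{0a}$ and $\Lambda'_{a0}$ vanish, the latter because $\beta_0-\alpha'_2=0$. Finally $\Lambda'_{10}=\frac1{1-9}=-\frac18$ and $Z_{01}=\frac{1/2}{-4}=-\frac18$. So $Z=\Lambda\Delta\Lambda'^T$, and $K=LDR$ with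
\[
L_{bj}=\frac{\gamma_b\Lambda_{bj}}{\gamma_j\Lambda_{jj}},\qquad R_{ja}=\frac{\gamma'_a\Lambda'_{aj}}{\gamma'_j\Lambda'_{jj}},\qquad D_j=\gamma_j\Lambda_{jj}\Delta_j\Lambda'_{jj}\gamma'_j .
\]

(i) This follows from \eqref{eq:rec} and the definition of $\gamma,\gamma'$, using $\beta_j-\alpha_{b+1}=(2j-b)(2j+b+2)$, $\beta_j-\alpha'_{a+1}=(2j+1-a)(2j+1+a)$ and $\beta_j-\beta_{b+1}=-4(b+1-j)(j+b+2)$.

(ii) We find $D_j$ from the last nonzero entry in row $j$ of $K$. In $K_{j,2j+1}=\sum_{i\le j}L_{ji}D_iR_{i,2j+1}$ only $i=j$ contributes, because $R_{i,2j+1}=0$ for $i<j$. So $D_jR_{j,2j+1}=\frac{(3j+1)!}{(3j+2)!\,0!}=\frac1{3j+2}$, and $D_j\neq0$. By \eqref{eq:LR} with $a=j+l$,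
\[
R_{j,2j+1}=\prod_{l=0}^j\frac{(j+l+2)(j+1-l)(3j+l+1)}{2(2j+2l+1)(l+1)(2j+l+2)} .
\]
The products of the $j+1-l$ and of the $l+1$ cancel, and the $2j+2l+1$ are odd. The product of the $j+l+2$ is $(2j+2)!/(j+1)!$, of valuation $j+1$, which cancels the $j+1$ factors $2$. What remains is
\[
v(R_{j,2j+1})=v\Big(\frac{(4j+1)!}{(3j)!}\Big)-v\Big(\frac{(3j+2)!}{(2j+1)!}\Big)=s(3j)+s(3j+2)-2s(j)-2,
\]
since $s(4j+1)=s(2j+1)=s(j)+1$. With $s(3j+2)=s(3j+1)+1-v(3j+2)$ from \eqref{eq:digits} we obtain $v(D_j)=-v(3j+2)-v(R_{j,2j+1})=1+2s(j)-s(3j)-s(3j+1)$.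

(iii) We have $(L^{-1})_{jb}=\gamma_j\Lambda_{jj}(\Lambda^{-1})_{jb}/\gamma_b$ and $(R^{-1})_{aj}=\gamma'_j\Lambda'_{jj}(\Lambda'^{-1})_{ja}/\gamma'_a$. Now $\beta_b-\alpha_{b+1}=b(3b+2)$ is nonzero for $b\ge1$, so \eqref{eq:inv} applies to both $(\Lambda^{-1})_{jb}$ and $(\Lambda^{-1})_{j,b-1}$ when $1\le b\le j$, and
\[
\frac{(L^{-1})_{j,b-1}}{(L^{-1})_{jb}}=\frac{\gamma_b}{\gamma_{b-1}}\cdot\frac{(b-1)(3b-1)}{b(3b+2)}\cdot\frac{\beta_j-\alpha_{b+1}}{\beta_j-\beta_{b-1}},
\]
with $\gamma_b/\gamma_{b-1}=-2b/(2b+1)$ and $\beta_j-\beta_{b-1}=4(j-b+1)(j+b)$. For $R^{-1}$ the three factors are $-2(a+1)/(2a-1)$, then $a(3a-2)/((a+1)(3a+1))$ because $\beta_a-\alpha'_{a+1}=(a+1)(3a+1)$, and $(\beta_j-\alpha'_{a+1})/(\beta_j-\beta_{a-1})$.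
\end{proof}

\section{$2$-adic estimates}\label{sec:est}

\subsection*{The pivots}
The matrices $G^{(1)}$ and $G^{(2)}$ differ from $K$ by diagonal factors, which we move to the middle of the factorization. Put
\[
R^\sharp_{ja}=R_{ja}\,\frac{3a+1}{3j+1},\qquad L^\flat_{jb}=(L^{-1})_{jb}\,\frac{3j+2}{3b+2}.
\]
Then $(K_{ba}(3a+1))$ has triangular factors $L$ and $R^\sharp$ and pivots $(3j+1)D_j$, while $((3b+2)K_{ba})$ has triangular factors $(L^\flat)^{-1}$ and $R$ and pivots $(3j+2)D_j$. The powers of $x$ and $y$ multiply the $j$th pivot by $(xy)^j$, of valuation $j$. So the pivots of $G^{(i)}$ have valuations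
\[
\nu_i(j)=j+v(3j+i)+v(D_j)\qquad(i=1,2).
\]
An upper bound for $\sigma_J(G^{(1)})$ needs bounds on its triangular factors $L$ and $R^\sharp$; a lower bound for $\sigma_J(G^{(2)})$ needs bounds on the inverses $L^\flat$ and $R^{-1}$ of its triangular factors.

\subsection*{The triangular factors}
The entries are not integral ($L_{21}=\frac14$), but their denominators grow only polynomially with the distance $d$ from the diagonal, uniformly in $j$. Let $\ell(0)=0$ and $\ell(d)=3+4\log d$ for $d\ge1$.

\begin{lemma}\label{lem:tri}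
The valuations of $L_{j+d,j}$, $R^\sharp_{j,j+d}$, $L^\flat_{j,j-d}$ and $(R^{-1})_{j-d,j}$ are at least $-\ell(d)$.
\end{lemma}

\begin{proof}
For $d=0$ the entries are $1$. Let $d\ge1$ and assume that the entry is nonzero. In each case it is, up to sign and odd factors, a product over $l=0,\dots,d-1$ with three runs of consecutive positive integers in the numerator, and with $2(l+1)$ and one more run, $2j+2+l$ or $2j-l$, in the denominator. A product of $n$ consecutive integers is divisible by $n!$, so a run of length $d$ contributes at least $v(d!)$ and a run of length $d-1$ at least $v((d-1)!)\ge v(d!)-\log d$. The factors $2(l+1)$ contribute $-d-v(d!)$. The difficulty is the last run in the denominator, whose valuation has no upper bound uniform in $j$; it must be cancelled against the numerator. Put $d'=\lfloor d/2\rfloor$, $d''=\lceil d/2\rceil$. The terms of that run with $l$ odd are odd, and the $d''$ terms with $l=2i$ are $2(j+1+i)$ or $2(j-i)$ with $0\le i<d''$. We shall find the $d''$ integers $j+1+i$ or $j-i$ in the numerator,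 at one end of a run of length at least $d$. After cancellation at least $d'$ consecutive integers remain, so that run and the denominator run together contribute at least $v(d'!)-d''$. We use
\[
v(d'!)-d''\ge-2-\log d,\qquad v(d!)-d\ge-1-\log d,
\]
which follow from $v(n!)=n-s(n)$ and $d'-d''\ge-1$.

(1) By \eqref{eq:LR} with $b=j+l$, the entry $L_{j+d,j}$ is $\prod_l\frac{(j+1+l)(j-l)(3j+2+l)}{2(l+1)(2j+2+l)}$ up to odd factors, and $d\le j$. The run $j+1,\dots,j+d$ cancels the denominator, and the other two runs have length $d$. The valuation is at least $[v(d'!)-d'']+2v(d!)-d-v(d!)\ge-3-2\log d$.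

(2) With $a=j+l$, the entry $R_{j,j+d}$ is $\prod_l\frac{(j+2+l)(j+1-l)(3j+1+l)}{2(l+1)(2j+2+l)}$ up to odd factors, and $d\le j+1$. The first run starts at $j+2$, so we borrow $j+1$ from the second; the run $j+1,\dots,j+d+1$ cancels the denominator, and the second run now has length $d-1$. In $R^\sharp$ the factor $3j+1$ is removed from the third run, which then has length $d-1$, and the new factor $3a+1$ is an integer. The valuation is at least $[v(d'!)-d'']+2(v(d!)-\log d)-d-v(d!)\ge-3-4\log d$.

(3) In \eqref{eq:LRinv} with $b=j-l$, the factors $\frac{3b-1}{3b+2}=\frac{3(b-1)+2}{3b+2}$ telescope to $\frac{3(j-d)+2}{3j+2}$, and this is exactly what the passage to $L^\flat$ removes. So $L^\flat_{j,j-d}$ is $\prod_l\frac{(j-1-l)(j+l)(3j+2-l)}{2(l+1)(2j-l)}$ up to sign and odd factors, and $d\le j-1$. We borrow $j$ from the second run; the run $j,j-1,\dots,j-d$ cancels the denominator, and the other runs have lengths $d-1$ and $d$. The valuation is at least $[v(d'!)-d'']+2v(d!)-\log d-d-v(d!)\ge-3-3\log d$.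

(4) In \eqref{eq:LRinv} with $a=j-l$ and $d\le j$, the factors $\frac{3a-2}{3a+1}=\frac{3(a-1)+1}{3a+1}$ telescope, and $(R^{-1})_{j-d,j}$ is $\frac{3(j-d)+1}{3j+1}\prod_l\frac{(j-l)(j+1+l)(3j+1-l)}{2(l+1)(2j-l)}$ up to sign and odd factors. The run $j,\dots,j-d+1$ cancels the denominator $2j-l$. The second run has length $d$. The denominator $3j+1$ cancels the first term of the third run, which then has length $d-1$. The bound is the same as in (3).
\end{proof}

\subsection*{Approximation numbers}
In $G^{(i)}(x,y)$ an entry of a triangular factor at distance $d$ from the diagonal is multiplied by $x^d$ or $y^d$. This geometric decay absorbs the logarithmic loss of Lemma~\ref{lem:tri}. For $\eta>0$ let $C_\eta=\max\big(0,\sup_{d\ge1}(\ell(d)-\eta d)\big)<\infty$.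

\begin{proposition}\label{prop:approx}
Let $x,y\in\mathbf{C}_2$ with $v(x),v(y)\ge\eta>0$ and $v(xy)=1$, and let $J\ge1$.
\begin{enumerate}
\item[(i)] If $T$ is $G^{(1)}(x,y)$ or its transpose, then $\log\sigma_J(T)\le2C_\eta-\inf_{j\ge J-1}\nu_1(j)$.
\item[(ii)] If $T$ is $G^{(2)}(x,y)$ or its transpose, then $\log\sigma_J(T)\ge-2C_\eta-\max_{j\le J-1}\nu_2(j)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) By Proposition~\ref{prop:LDR},
\[
G^{(1)}(x,y)_{ba}=\sum_{j\le\min(a,b)}x^{b-j}L_{bj}\cdot(xy)^j(3j+1)D_j\cdot R^\sharp_{ja}y^{a-j}.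
\]
For fixed $j$ the terms form a matrix of rank one with finitely many nonzero entries, since $b\le 2j$ and $a\le2j+1$. By Lemma~\ref{lem:tri} the outer factors have valuation at least $-C_\eta$, so the $j$th term has valuation at least $\nu_1(j)-2C_\eta$. The sum $T'$ of the matrices with $j<J-1$ has rank less than $J$, and every entry of $G^{(1)}-T'$ has valuation at least $\inf_{j\ge J-1}\nu_1(j)-2C_\eta$. Rank and norm are unchanged by transposition.

(ii) The leading $J\times J$ block of a product (lower triangular)$\cdot$(diagonal)$\cdot$(upper triangular) is the product of the leading blocks, and the leading block of the inverse of a triangular matrix is the inverse of its leading block. So the leading block $G_J$ of $G^{(2)}(x,y)$ is invertible, with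
\[
(G_J^{-1})_{ab}=\sum_{j=\max(a,b)}^{J-1}y^{j-a}(R^{-1})_{aj}\cdot\frac1{(xy)^j(3j+2)D_j}\cdot L^\flat_{jb}\,x^{j-b}.
\]
The $j$th term has valuation at least $-2C_\eta-\nu_2(j)$, so the leading block $T_J$ of $T$ satisfies $\log\|T_J^{-1}\|\le2C_\eta+\max_{j\le J-1}\nu_2(j)$. If $\operatorname{rank}T'<J$, there is $w\ne0$ in the span of the first $J$ basis vectors with $T'w=0$. Coordinate projections have norm at most $1$, so $\|(T-T')w\|=\|Tw\|\ge\|T_Jw\|\ge\|T_J^{-1}\|^{-1}\|w\|$. Hence $\sigma_J(T)\ge\|T_J^{-1}\|^{-1}$.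
\end{proof}

\subsection*{A gap in the pivots}
The difference $\nu_1(j)-\nu_2(j)=v(3j+1)-v(3j+2)$ is unbounded: at
\[
a_0=a_0(N)=\frac{4^N-1}3
\]
it equals $2N$. This alone is not enough, because approximation numbers see only sorted sequences, and a large jump of one term has little effect on a sorted sequence whose other terms are closely spaced. What makes the jump visible is the behavior of $v(D_j)=1+2s(j)-s(3j)-s(3j+1)$ near $a_0$. In binary $a_0=0101\cdots01$, so nearby $j$ have about $N$ ones. Just below $a_0$, the numbers $3j$ and $3j+1$ are slightly less than $4^N$ and have about $2N$ ones each, so $v(D_j)$ is about $-2N$. Just above $a_0$ they have few ones, and $v(D_j)$ is about $2N$. So the values $j+v(D_j)$ with $j\neq a_0$ leave a wide gap above $a_0$, and $\nu_2(a_0)$ lies at the bottom of this gap while $\nu_1(a_0)$ lies across it. For $N=3$, $a_0=21$, Proposition~\ref{prop:LDR}(ii) gives: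
\[
\begin{array}{c|rrrrrrr}
j&18&19&20&21&22&23&24\\\hline
v(D_j)&-4&-1&-4&0&2&3&0\\
\nu_1(j)&14&19&16&27&24&27&24\\
\nu_2(j)&17&18&17&21&26&26&25
\end{array}
\]

\begin{lemma}\label{lem:gap}
We have $\inf_{j\ge a_0}\nu_1(j)-\max_{j\le a_0}\nu_2(j)\to\infty$ as $N\to\infty$.
\end{lemma}

\begin{proof}
Far from $a_0$ crude bounds suffice, since the term $j$ dominates; near $a_0$ we control the high binary digits of $j$. Let $h$ be the least even integer with $2^h\ge6N+2$, so that $h<2+\log(6N+2)$, and let $N$ be so large that $4h+5\le2N$. Write $a_0=2^ha'+\frac{2^h-1}3$ with $a'=\frac{2^{2N-h}-1}3\ge1$. In binary $a'=0101\cdots01$, so $s(a')=s(a'+1)=N-\frac h2$ and $s(a'-1)=N-\frac h2-1$.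

\emph{The index $j=a_0$.} Here $s(j)=N$, $s(3j)=s(4^N-1)=2N$ and $s(3j+1)=s(4^N)=1$. So $v(D_j)=0$, $\nu_1(j)=a_0+2N$ and $\nu_2(j)=a_0$, as $4^N+1$ is odd.

\emph{The indices $j=a_0+d$ with $1\le d<2^h$.} Then $\lfloor j/2^h\rfloor$ is $a'$ or $a'+1$, so $s(j)\ge N-\frac h2$. We have $3j=4^N+(3d-1)$ and $3j+1=4^N+3d$ with $3d<2^{h+2}$, so $s(3j)$ and $s(3j+1)$ are at most $h+3$. Hence $v(D_j)\ge2N-3h-5$ and $\nu_1(j)\ge a_0+2N-3h-4$.

\emph{The indices $j=a_0+d$ with $d\ge2^h$.} Since $s(3j)\le s(j)+s(2j)=2s(j)$, we have $v(D_j)\ge1-s(3j+1)\ge-\log(4^N+3d)\ge-2N-\log(1+3d)$. For $d\ge10$ we have $\log(1+3d)\le d/2$. As $d\ge6N+2$, this gives $\nu_1(j)\ge a_0+\frac d2-2N\ge a_0+N+1$.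

\emph{The indices $j=a_0-d$ with $1\le d<6N+2$.} Since $d<2^h$, the number $\lfloor j/2^h\rfloor$ is $a'$ or $a'-1$, so $s(j)\le N-\frac h2+h$. Subtracting from $4^N-1$ complements the $2N$ binary digits, so $s(3j)=s(4^N-1-3d)=2N-s(3d)$ and $s(3j+1)=2N-s(3d-1)$; both are at least $2N-h-2$. Hence $v(D_j)\le-2N+3h+5$. Also $v(3j+2)=v(4^N-(3d-1))=v(3d-1)\le h+1$, because $0<3d-1<2^{h+2}\le4^N$. So $\nu_2(j)\le a_0-2N+4h+5\le a_0$.

\emph{The indices $j=a_0-d\ge0$ with $d\ge6N+2$.} Here $3j+2<4^N$, so $v(3j+2)<2N$, and $v(D_j)\le1+2s(j)-s(3j+1)\le2s(j)\le4N$. So $\nu_2(j)\le a_0-d+6N\le a_0$.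

Therefore $\max_{j\le a_0}\nu_2(j)=a_0$, while $\inf_{j\ge a_0}\nu_1(j)\ge a_0+\min(2N-3h-4,\,N+1)$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof1}

Fix $r\in(1/3,2/3)$, let $x,y$ be as in \eqref{eq:xy}, and put $\eta=\min(2-3r,3r-1)>0$. Suppose that $U$ has the expansion property on $M_0(r)$. By Lemma~\ref{lem:restrict} it has the property on $H=M^1\oplus M^2$, and Lemma~\ref{lem:swap} gives a constant $c$ with $\sigma_J(\Psi)\le c\,\sigma_J(\Phi)$ for all $J$. Take $J=a_0(N)+1$. Since $|\rho^{-1}|=2^r$ and $|\rho/2|=2^{1-r}\ge1$, formula \eqref{eq:G} and Proposition~\ref{prop:approx} give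
\[
\log\sigma_J(\Phi)\le r+2C_\eta-\inf_{j\ge a_0}\nu_1(j),\qquad\log\sigma_J(\Psi)\ge-2C_\eta-\max_{j\le a_0}\nu_2(j).
\]
Hence $\inf_{j\ge a_0}\nu_1(j)-\max_{j\le a_0}\nu_2(j)\le\log c+4C_\eta+r$ for all $N$, with a right side independent of $N$. This contradicts Lemma~\ref{lem:gap} and proves Theorem~\ref{thm:main}.

\begin{remark}
The condition $r<2/3$ makes $F$ a coordinate and gives $v(x)>0$. The condition $r>1/3$ gives $v(y)>0$; the constant $C_\eta$ tends to infinity as $r$ approaches either endpoint. For $r<1/3$ the expansion property already fails because of the kernel of $U$. The level enters through the grading of $M_0(r)$ by $\mathbf{Z}/3$, and the prime through $2\equiv-1\pmod3$, which makes $U$ interchange $M^1$ and $M^2$.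
\end{remark}

\section{Weight two, higher level and meagerness}\label{sec:proof2}

We prove Theorem~\ref{thm:supp} in three steps. Let $r,x,y,\eta$ be as in Section~\ref{sec:proof1}.

\subsection*{Weight two and level $\Gamma_0(9)$}
The idea is to transport the computation to weight $2$ by the derivation $\theta=q\,d/dq$. The map $\theta$ multiplies $F^m$ by $m$, which is not bounded below, so we use it only to find the matrix of $U$ and build the subspace from a fixed multiplier.

On $X^{\mathrm{rig}}[r]$ we have $2^{-r}\le|A_x|\le1$, so $f\mapsto f/A^2$ is an isomorphism $M_2(r)\to M_0(r)$ with equivalent norms; in particular forms in $M_2(r)$ are determined by their $q$-expansions. The Kodaira--Spencer isomorphism identifies $\omega^2$ with the sheaf of differentials with logarithmic poles at the cusps, a form with $q$-expansion $g(q)$ corresponding to $g(q)\,dq/q$. So $f\mapsto df$ gives a map $\theta:M_0(r)\to M_2(r)$ that acts as $q\,d/dq$ on $q$-expansions, and $U\theta=2\theta U$ since both sides send $\sum a_nq^n$ to $\sum2na_{2n}q^n$.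 The function $\theta F/A^2=q+\cdots$ vanishes at $F=0$, so $\theta F=A^2F\varphi$ with $0\ne\varphi\in M_0(r)$, and $\theta F^m=mF^mA^2\varphi$.

Let $H'_i=A^2\varphi M^i$ for $i=1,2$ and $H'=H'_1\oplus H'_2$. The Gauss norm is multiplicative, so multiplication by $\varphi$ scales norms by $\|\varphi\|_r$. Hence $g\mapsto A^2\varphi g$ is a topological isomorphism of $H$ onto the closed subspace $H'\subset M_2(r)$. This subspace is complemented. Indeed, by Weierstrass division $M_0(r)$ is the direct sum of the closed subspace $\varphi M_0(r)$ and the finite-dimensional space of polynomials in $F$ of degree less than some $n_0$, and $\varphi M_0(r)=\varphi H\oplus\varphi M^0$; composing the two bounded projections gives one onto $\varphi H$. We give $H'$ the equivalent norm for which the $e_mA^2\varphi$ are orthonormal.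

If $UF^m=\sum_nu_{nm}F^n$ with $m\ge1$, then
\[
U(F^mA^2\varphi)=\tfrac1mU\theta F^m=\tfrac2m\theta UF^m=\sum_n\tfrac{2n}m\,u_{nm}\,F^nA^2\varphi .
\]
So $U$ restricts to $\Phi':H'_1\to H'_2$ and $\Psi':H'_2\to H'_1$. The factors $2\cdot\frac{3b+2}{3a+1}$ and $2\cdot\frac{3a+1}{3b+2}$ exchange the roles of $G^{(1)}$ and $G^{(2)}$ in \eqref{eq:G}:
\[
\Phi'=-2\rho^{-1}\,G^{(2)}(x,y),\qquad\Psi'=\rho\,G^{(1)}(y,x)^T .
\]
For $J=a_0(N)+1$, Proposition~\ref{prop:approx} gives
\[
\log\sigma_J(\Phi')\ge-1-2C_\eta-\max_{j\le a_0}\nu_2(j),\qquad\log\sigma_J(\Psi')\le2C_\eta-\inf_{j\ge a_0}\nu_1(j).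
\]
If the expansion property held on $M_2(r)$, it would hold on $H'$ by Lemma~\ref{lem:restrict}, and Lemma~\ref{lem:swap} would give $\sigma_J(\Phi')\le c\,\sigma_J(\Psi')$ with $c$ independent of $N$. This contradicts Lemma~\ref{lem:gap}.

\subsection*{Higher level}
Let $\Gamma=\Gamma_0(9m)$ or $\Gamma_1(9m)$ with $m$ odd, let $k\in\{0,2\}$, and let $n$ be the degree of the finite flat map $X(\Gamma)\to X_0(9)$. The Hasse valuation depends only on the underlying elliptic curve, so $X(\Gamma)^{\mathrm{rig}}[r]$ is the full preimage of $X_0(9)^{\mathrm{rig}}[r]$. Its ring of functions $\mathcal{A}$ is finite flat over the principal ideal domain $M_0(r)$, hence free of rank $n$, and isomorphic to $M_0(r)^n$ as a Banach space by the open mapping theorem. The section $A^k$ trivializes $\omega^k$ on $X(\Gamma)^{\mathrm{rig}}[r]$, so $M_k^\dagger(\Gamma,r)=A^k\mathcal{A}$.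

Pullback $M_k(r)\to M_k^\dagger(\Gamma,r)$ is isometric because the map of affinoids is surjective on points. It commutes with $U_2$, because the definition of $U_2$ as a sum over the noncanonical subgroups of order $2$ is compatible with forgetting level structure of odd level. So its image is closed and $U_2$-stable. The trace of $g\in\mathcal{A}$ at a point is the sum of the values of $g$ on the fiber, counted with multiplicity, so $\|\operatorname{Tr}g\|_r\le\|g\|_r$; and $\operatorname{Tr}$ is multiplication by $n$ on $M_0(r)$. Hence $A^kg\mapsto A^k\cdot\frac1n\operatorname{Tr}(g)$ is a bounded projection onto the image. By Lemma~\ref{lem:restrict} the expansion property at level $\Gamma$ would imply it at level $\Gamma_0(9)$, where it fails by Theorem~\ref{thm:main} for $k=0$ and by the previous step for $k=2$.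

\subsection*{Meagerness}
Let $M=M_k^\dagger(\Gamma,r)$, and let $\mathcal{G}\subset M$ be the set of $f$ whose spectral expansion converges to $f$. Put $c=\sup_\lambda\|\pi_\lambda\|$. If $c=\infty$, then $\mathcal{G}$ lies in $\{f:\sup_\lambda\|\pi_\lambda f\|<\infty\}$, which is meager by Banach--Steinhaus.

Suppose $c<\infty$. The set $\mathcal{G}$ lies in the closure $M'$ of the span of the spaces $V_\lambda$, $\lambda\neq0$. We claim that $M'\ne M$; then $M'$ is a proper closed subspace, which is nowhere dense, and we are done. Suppose $M'=M$. Let $f\in M$, and let $g$ be in the span of the $V_\lambda$. Then $\pi_\lambda g=0$ for all but finitely many $\lambda$, and $g=\sum_\lambda\pi_\lambda g$. So $\|\pi_\lambda f\|=\|\pi_\lambda(f-g)\|\le c\|f-g\|$ for all but finitely many $\lambda$. Since $\|f-g\|$ can be made arbitrarily small, $\pi_\lambda f\to0$. Moreover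
\[
\Big\|f-\sum_\lambda\pi_\lambda f\Big\|=\Big\|(f-g)-\sum_\lambda\pi_\lambda(f-g)\Big\|\le\max(1,c)\,\|f-g\|,
\]
so $f=\sum_\lambda\pi_\lambda f$. This is the expansion property on $M$, which fails. The claim follows, and the proof of Theorem~\ref{thm:supp} is complete.

\begin{thebibliography}{1}

\bibitem{CMF}
\emph{Congruences Between Modular Forms},
\texttt{https://swc-math.github.io/aws/2013/2013CalegariLectureNotes.pdf}

\end{thebibliography}
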